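\title{Asymptotically $q$-ample line bundles are $q$-ample}

\begin{abstract}
A line bundle $L$ on a complex projective variety $X$ of dimension $n$ is $q$-ample if twisting by large powers of $L$ kills the cohomology of every coherent sheaf in degrees above $q$. It is asymptotically $q$-ample if the asymptotic cohomological functions $\hat h^i$, which record growth of order $m^n$, vanish near the class of $L$ for $i>q$. We prove Totaro's conjecture that every asymptotically $q$-ample line bundle is $q$-ample. The proof lets differential operators with bounded poles act on the groups $H^i(X,mL-kA)$, where $A$ is ample. Normal derivatives show that top-order growth of cohomology on a divisor forces top-order growth on $X$, and a Bernstein-type inequality for the Weyl algebra then produces growth of order $m^n$ from a single non-zero class.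
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a variety is an integral projective scheme over $\mathbb C$. Line bundles are written additively, so that $\mathcal F(mL-kA)=\mathcal F\otimes L^{\otimes m}\otimes A^{\otimes(-k)}$, and $h^i=\dim_{\mathbb C}H^i$. Let $X$ be a variety of dimension $n$, let $L$ be a line bundle on $X$, and let $0\le q\le n$ be an integer.

\begin{definition}[Totaro]\label{def:qample}
$L$ is \emph{$q$-ample} if for every coherent sheaf $\mathcal F$ on $X$ there is an integer $m_0$ such that $H^i(X,\mathcal F(mL))=0$ for all $m\ge m_0$ and all $i>q$.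
\end{definition}

By Serre's criterion, $0$-ample means ample. By Grothendieck's vanishing theorem, every line bundle is $n$-ample. The intermediate values of $q$ measure partial positivity. For instance, $\mathcal O(1,0)$ on $\mathbb P^1\times\mathbb P^1$ is not ample, but it is $1$-ample: every coherent sheaf is a quotient of some $\mathcal O(-a,-a)^{r}$, the functor $H^2$ is right exact, and $H^2(\mathcal O(m-a,-a))=0$ for $m\ge a-1$.

Definition~\ref{def:qample} involves all coherent sheaves and exact vanishing. A cruder measurement uses only the multiples of a line bundle and only their leading order of growth. One has $h^i(X,mL)=O(m^n)$ (Lemma~\ref{lem:growth}), and K\"uronya's \emph{asymptotic cohomological functions} are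
\[
\hat h^i(X,L)=\limsup_{m\to\infty}\frac{h^i(X,mL)}{m^n/n!},\qquad 0\le i\le n .
\]
Let $N^1(X)_{\mathbb R}$ be the real vector space generated by line bundles up to numerical equivalence, two line bundles being numerically equivalent if they have the same degree on every curve. The number $\hat h^i(X,L)$ depends only on the class $[L]$, and $\hat h^i(X,-)$ extends uniquely to a continuous function $N^1(X)_{\mathbb R}\to\mathbb R_{\ge0}$ that is homogeneous of degree $n$.

\begin{definition}\label{def:asymp}
An $\mathbb R$-line bundle $L$ on $X$ is \emph{asymptotically $q$-ample} if there is a neighborhood $U$ of $[L]$ in $N^1(X)_{\mathbb R}$ such that $\hat h^i(X,L')=0$ for all $[L']\in U$ and all $i>q$.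
\end{definition}

On a smooth curve, Riemann--Roch gives $\hat h^1(X,L')=\max(0,-\deg L')$, so $L$ is asymptotically $0$-ample exactly when $\deg L>0$, that is, when $L$ is ample. The neighborhood cannot be dropped: on $\mathbb P^n$ with $n\ge1$, all $\hat h^i$ vanish at $L=\mathcal O$, while $H^n(\mathcal O(-n-1))\ne0$ shows that $\mathcal O$ is not $(n-1)$-ample.

It is known that a $q$-ample line bundle is asymptotically $q$-ample, and that the converse holds when $q=0$ or $q=n-1$. Totaro conjectured that the converse holds in general; we take the problem from \cite{problem}. There is an evident reason for doubt. The failure of $q$-ampleness may be witnessed by a sheaf supported on a proper subvariety, whose cohomology is $O(m^{n-1})$, or by groups $H^i(X,mL-kA)$ that are non-zero but small, and $\hat h^i$ detects neither directly. The reason for hope is that cohomology on a divisor tends to repeat itself on each infinitesimal thickening of the divisor, and about $m$ thickenings, each contributing $m^{n-1}$, add up to $m^n$. Section~\ref{sec:example} shows this in an example. The conjecture is true.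

\begin{theorem}\label{thm:conj}
Let $X$ be a projective variety of dimension $n$ over $\mathbb C$, let $L$ be a line bundle on $X$, and let $0\le q\le n$. If $L$ is asymptotically $q$-ample, then $L$ is $q$-ample.
\end{theorem}

The proof compares the groups $H^i(X,mL-kA)$, for $A$ ample, as $k$ moves through a range proportional to $m$. The property that can be carried through an induction is therefore vanishing that is uniform in such a range.

\begin{definition}\label{def:U}
Let $Y$ be a projective scheme over $\mathbb C$, let $A$ be an ample and $L$ an arbitrary line bundle on $Y$, and let $\varepsilon>0$. We say that $L$ \emph{satisfies $U_q(\varepsilon)$} with respect to $A$ if for every coherent sheaf $\mathcal F$ on $Y$ there is $m_0$ with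
\[
H^i(Y,\mathcal F(mL-kA))=0\quad\text{for all } i>q,\ m\ge m_0,\ 0\le k\le\varepsilon m .
\]
We say that $L$ \emph{satisfies $U_q$} if it satisfies $U_q(\varepsilon)$ for some $\varepsilon>0$.
\end{definition}

Taking $k=0$ shows that $U_q$ implies $q$-ampleness. For a rational number $t=a/b$ with $b\ge1$, homogeneity gives
\begin{equation}\label{eq:rational}
\hat h^i(X,L-tA)=b^{-n}\,\hat h^i(X,bL-aA).
\end{equation}

\begin{theorem}\label{thm:main}
Let $X$ be a projective variety of dimension $n$ over $\mathbb C$, let $A$ be an ample and $L$ any line bundle on $X$, and let $q\ge0$. Suppose there is $\varepsilon_0>0$ with $\hat h^i(X,L-tA)=0$ for all $i>q$ and all rational $t\in[0,\varepsilon_0)$. Then $L$ satisfies $U_q$ with respect to $A$. In particular $L$ is $q$-ample.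
\end{theorem}

If $L$ is asymptotically $q$-ample, then $[L-tA]\in U$ for all small $t\ge0$, so the hypothesis of Theorem~\ref{thm:main} holds for any ample $A$. Thus Theorem~\ref{thm:main} implies Theorem~\ref{thm:conj}. The direction of the perturbation matters: for $L=\mathcal O$ on $\mathbb P^n$, $n\ge1$, the functions $\hat h^i$ with $i>0$ vanish at $L+tA$ for all rational $t\ge0$, although $\mathcal O$ is not ample.

\begin{corollary}\label{cor:equiv}
Let $X$, $L$, $q$ be as in Theorem~\ref{thm:conj} and fix an ample line bundle $A$. The following are equivalent: \emph{(a)} $L$ is $q$-ample; \emph{(b)} $L$ is asymptotically $q$-ample; \emph{(c)} for some $\varepsilon_0>0$, $\hat h^i(X,L-tA)=0$ for all $i>q$ and all rational $t\in[0,\varepsilon_0)$; \emph{(d)} $L$ satisfies $U_q$ with respect to $A$.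
\end{corollary}

\begin{proof}
The implication (a)$\Rightarrow$(b) is the known fact quoted above, (b)$\Rightarrow$(c) and (d)$\Rightarrow$(a) were just observed, and (c)$\Rightarrow$(d) is Theorem~\ref{thm:main}.
\end{proof}

We prove Theorem~\ref{thm:main} by induction on $n$ and descending induction on $q$, so that $U_{q+1}$ is available and only the degree $q+1$ is at stake. A derivation of the function field $\mathbb C(X)$ has poles, but a fixed section of a multiple of $A$ absorbs them uniformly in $m$ and $k$; after replacing $A$ by that multiple, the derivation maps $mL+kA$ to $mL+(k+1)A$, and so acts on cohomology (Section~\ref{sec:poles}). This action is used twice. In Section~\ref{sec:normal}, powers of one derivation transversal to a prime divisor $Z$ show that growth of order $m^{n-1}$ of $H^{q+1}$ on $Z$ forces growth of order $m^n$ on $X$. The hypothesis therefore passes to $Z$, and by induction $L|_Z$ satisfies $U_q$. In Section~\ref{sec:weyl}, this vanishing on divisors makes the duals of the groups $H^{q+1}(X,mL-kA)$ an increasing chain on which the Weyl algebra acts, and such a chain,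 if non-zero, grows like the $n$-th power of its length. Section~\ref{sec:proof} assembles the induction.

\section{A negative curve on a surface}\label{sec:example}

Both mechanisms can be seen by hand on one surface, with $q=0$. Let $X$ be the blow-up of $\mathbb P^2$ at the origin of the affine plane with coordinates $x,y$. Let $E$ be the exceptional curve, $H$ the line at infinity, and $\ell\sim H-E$ and $\ell'$ the strict transforms of the lines $x=0$ and $y=0$. The bundle $A=H+\ell$ is very ample, being the restriction of $\mathcal O(1,1)$ under $X\subset\mathbb P^2\times\mathbb P^1$. Put $L=H+E\sim2H-\ell$. Then $L|_E$ has degree $-1$, so $h^1(E,mL)=m-1$ and $L$ is not ample. This is linear growth, and we ask how it becomes visible to $\hat h^1(X,-)$.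

The function $s=y/x$ makes $X$ a $\mathbb P^1$-bundle over $\mathbb P^1$. Over $s\ne\infty$ a fiber coordinate is $x$, over $s\neq0$ it is $y=xs$, and $E$ and $H$ are the sections $0$ and $\infty$. Since $x^\alpha s^\beta=y^\alpha(1/s)^{\alpha-\beta}$, this monomial has orders $\alpha$, $\beta$, $\alpha-\beta$, $-\alpha$ along $E$, $\ell'$, $\ell$, $H$. Realize $mL+kA\sim(2m+k)H-(m-k)\ell$ as the sheaf $\mathcal L_{m,k}$ of rational functions with order $\ge m-k$ along $\ell$, order $\ge-2m-k$ along $H$, and no other poles. Fix $m\ge2$ and set $M_k=H^1(X,\mathcal L_{m,-k})$.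

Let $U_0=\{s\ne\infty\}$ and $U_\infty=\{s\ne0\}$. Each of $U_0$, $U_\infty$, $U_0\cap U_\infty$ is a product of an affine curve with $\mathbb P^1$, on which $\mathcal L_{m,-k}$ is pulled back from $\mathcal O(2m-k)$; so it has no $H^1$ if $2m-k\ge-1$. By Mayer--Vietoris, $M_k$ is the quotient of the sections over $U_0\cap U_\infty$ by the sections over $U_0$ and over $U_\infty$. These three spaces are spanned by the monomials with $0\le\alpha\le2m-k$ and, respectively, $\beta\in\mathbb Z$, $\beta\ge0$, $\beta\le\alpha-m-k$. Hence $M_k$ has as a basis the monomials with $0\le\alpha\le2m-k$ and $\alpha-m-k<\beta<0$. For $0\le k\le m/2$ the upper bound on $\alpha$ follows from $\alpha\le m+k-2$, and the basis is the triangle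
\begin{equation}\label{eq:triangle}
\alpha\ge0,\qquad\beta\le-1,\qquad\alpha-\beta\le m+k-1 .
\end{equation}
So $\dim M_k=\binom{m+k}2$ and $\hat h^1(X,L-tA)=(1+t)^2$ for rational $t\in[0,\frac12]$. We now recover the quadratic growth in two ways that do not need the explicit basis in general.

Let $\partial_x,\partial_s$ be the partial derivatives in the coordinates $(x,s)$. Each of $x,s,\partial_x,\partial_s$ maps $\mathcal L_{m,k}$ to $\mathcal L_{m,k+1}$. Indeed, $X$ is covered by the four affine planes with coordinates $(x^{\pm1},s)$ and $(y^{\pm1},1/s)$, on which sections are spanned by the monomials satisfying two of the four order conditions. Each operator sends a monomial to a multiple of a monomial, preserves the condition $\alpha\ge0$ and the condition $\beta\ge0$ (as $\partial_x$ kills the monomials with $\alpha=0$, and $\partial_s$ those with $\beta=0$), and lowers $\alpha-\beta$ and $-\alpha$ by at most one. Smaller open sets follow by the quotient rule. Also $\mathcal L_{m,k}\subset\mathcal L_{m,k+1}$; this is multiplication by the section of $A$ with divisor $H+\ell$. All these maps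 act on cohomology, by acting on monomials and discarding those outside the target basis.

\medskip\noindent\emph{Normal derivatives.} The map $f\mapsto\frac1{p!}(\partial_x^pf)|_E$ extracts the $p$-th Taylor coefficient along $E$. It goes from $\mathcal L_{m,-k}$ to $\mathcal O_E(mL-(k-p)A)$, which has degree $p-m-k$ and whose $H^1$ has the basis $s^\beta$, $p-m-k<\beta<0$. On cohomology it maps the column $\alpha=p$ of \eqref{eq:triangle} bijectively onto this basis and kills the other columns. So $M_k$ surjects onto the direct sum over $p\ge0$ of the groups $H^1(E,\mathcal O(p-m-k))$: about $m$ layers, most of size comparable to $m$.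

\medskip\noindent\emph{Growth from one class.} For $0\le j\le m/2$ let $W_j=M_j^*$, with dual basis $\xi_{\alpha,\beta}$. The maps $M_{j+1}\to M_j$ are surjective by \eqref{eq:triangle}, so $W_0\subset W_1\subset\cdots$, and the transposed operators act on the right, from $W_j$ to $W_{j+1}$:
\[
\xi_{\alpha,\beta}\cdot x=\xi_{\alpha-1,\beta},\quad
\xi_{\alpha,\beta}\cdot s=\xi_{\alpha,\beta-1},\quad
\xi_{\alpha,\beta}\cdot\partial_x=(\alpha+1)\xi_{\alpha+1,\beta},\quad
\xi_{\alpha,\beta}\cdot\partial_s=(\beta+1)\xi_{\alpha,\beta+1},
\]
with $\xi_{-1,\beta}=0$. Suppose we know only the one element $\xi=\xi_{0,-1}\in W_0$. The sections of $jA$ are spanned by the monomials with $0\le\alpha\le j$ and $0\le\beta\le\alpha+j$. Since $\xi\cdot x=0$, multiplication by them produces from $\xi$ a subspace of $W_j$ of dimension only $j+1$. With derivatives, $\xi\cdot s^\gamma\partial_x^\alpha=\alpha!\,\xi_{\alpha,-1-\gamma}$, and $\alpha+\gamma\le j$ gives $\binom{j+2}2$ independent elements of $W_j$. What multiplication loses in the direction of $x$ is made up by $\partial_x$, because $[\partial_x,x]=1$. For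 $j$ near $m/2$ this is growth of order $m^2$. The restriction on $j$ is real: for $k=2m+1$ no $\alpha$ satisfies $0\le\alpha\le2m-k$, so $M_{2m+1}=0$.

\section{Growth bounds and uniform vanishing}\label{sec:prelim}

The first lemma bounds cohomology, and its change under a fixed twist, uniformly in two parameters.

\begin{lemma}\label{lem:growth}
Let $\mathcal F$ be a coherent sheaf on a projective scheme with $\dim\operatorname{Supp}\mathcal F\le d$, where $d\geq0$, and let $L,A,B$ be line bundles. There is a constant $C$ such that for all $m,k\in\mathbb Z$ and all $i$: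
\begin{itemize}
\item[(a)] $h^i(\mathcal F(mL+kA))\le C(1+|m|+|k|)^d$;
\item[(b)] $|h^i(\mathcal F(mL+kA+B))-h^i(\mathcal F(mL+kA))|\le C(1+|m|+|k|)^{d-1}$ if $d\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $L=H_1-H_2$, $A=H_3-H_4$, $B=H_5-H_6$ with $H_j$ very ample. For $\mu\in\mathbb Z^6$ put $\mathcal F(\mu)=\mathcal F(\sum\mu_jH_j)$ and $|\mu|=\sum|\mu_j|$, and let $e_j$ be the standard basis vectors. We show $h^i(\mathcal F(\mu))\le C(1+|\mu|)^d$ by induction on $d$. For $d=0$ all $\mathcal F(\mu)$ are isomorphic. For $d\ge1$ choose a section of $H_j$ that vanishes at none of the finitely many associated points of $\mathcal F$. Multiplication by it is injective and gives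
\[
0\to\mathcal F(\mu-e_j)\to\mathcal F(\mu)\to\mathcal F_j(\mu)\to0,
\]
with $\dim\operatorname{Supp}\mathcal F_j\le d-1$, because the generic points of $\operatorname{Supp}\mathcal F$ are associated points. By the long exact sequence and induction, the step from $\mu-e_j$ to $\mu$ changes $h^i$ by at most $h^{i-1}(\mathcal F_j(\mu))+h^i(\mathcal F_j(\mu))\le C'(1+|\mu|)^{d-1}$. One reaches $\mu$ from $0$ in $|\mu|$ steps through points of norm $\le|\mu|$; this gives the bound, and (a) is the case $\mu=(m,-m,k,-k,0,0)$. Adding $B$ takes two steps, which gives (b).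
\end{proof}

For a line bundle $M$ on a variety $X$ of dimension $n\ge1$, part (b) gives $h^i((bj+r)M)=h^i(bjM)+O(j^{n-1})$ for $0\le r<b$, hence $\hat h^i(X,bM)=b^n\hat h^i(X,M)$. So \eqref{eq:rational} does not depend on how $t$ is written, and for any expression $t=a/b$,
\begin{equation}\label{eq:positive}
\begin{split}
\hat h^i(X,L-tA)>0\iff{}&\text{there is $\eta>0$ with } h^i(X,j(bL-aA))\ge\eta j^n\\
&\text{for infinitely many } j\ge1 .
\end{split}
\end{equation}
This is all that the proof uses about $\hat h^i$. We record three formal properties of $U_q$.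
\begin{itemize}
\item[(U1)] $U_q(\varepsilon)$ implies $U_q(\varepsilon')$ for $\varepsilon'\le\varepsilon$, and it passes to closed subschemes $V\subset Y$, since a coherent sheaf on $V$ is a coherent sheaf on $Y$ with the same cohomology.
\item[(U2)] If the vanishing in Definition~\ref{def:U} holds for the quotients of a finite filtration of $\mathcal F$, it holds for $\mathcal F$.
\item[(U3)] Let $N\ge1$. Then $U_q(\varepsilon)$ with respect to $A$ implies $U_q(\varepsilon/N)$ with respect to $NA$. Conversely, $U_q(\varepsilon)$ with respect to $NA$ implies $U_q(\varepsilon)$ with respect to $A$: write $k=Nk'+r$ with $0\le r<N$, note $k'\le k$, and use the finitely many sheaves $\mathcal F(-rA)$.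
\end{itemize}

The room in the parameter $k$ lets one test $U_q$ on the structure sheaf alone.

\begin{lemma}\label{lem:structure}
Let $Y$, $A$, $L$ be as in Definition~\ref{def:U}. If $H^i(Y,mL-kA)=0$ for all $i>q$, $m\ge m_0$, $0\le k\le\varepsilon m$, then $L$ satisfies $U_q(\varepsilon/2)$.
\end{lemma}

\begin{proof}
We use descending induction on $i>q$, for all $\mathcal F$ at once; the case $i>\dim Y$ is Grothendieck vanishing. Since $\mathcal F(aA)$ is globally generated for some $a\ge1$, there is an exact sequence $0\to\mathcal F_1\to\mathcal O(-aA)^r\to\mathcal F\to0$. In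
\[
H^i(mL-(k+a)A)^r\to H^i(\mathcal F(mL-kA))\to H^{i+1}(\mathcal F_1(mL-kA))
\]
let $0\le k\le\varepsilon m/2$. The left term vanishes for $m\ge\max(m_0,2a/\varepsilon)$, since then $k+a\le\varepsilon m$, and the right term vanishes for $m\gg0$ by induction.
\end{proof}

\begin{lemma}\label{lem:descent}
\emph{(a)} Let $Y,A,L$ be as in Definition~\ref{def:U}, and let $Y_1,\dots,Y_s$ be the irreducible components of $Y$ with reduced structure. If $L|_{Y_a}$ satisfies $U_q(\varepsilon_a)$ for each $a$, then $L$ satisfies $U_q(\min_a\varepsilon_a)$.

\emph{(b)} Let $f:Y\to X$ be a finite surjective morphism of projective schemes, $A$ an ample and $L$ any line bundle on $X$. If $f^*L$ satisfies $U_q(\varepsilon)$ with respect to $f^*A$, then $L$ satisfies $U_q(\varepsilon)$ with respect to $A$.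
\end{lemma}

\begin{proof}
(a) The product of the ideals $I_{Y_a}$ lies in the nilradical, so some product $I_{(1)}I_{(2)}\cdots I_{(r)}$ with each factor among the $I_{Y_a}$ is zero. The filtration $\mathcal F\supset I_{(1)}\mathcal F\supset I_{(1)}I_{(2)}\mathcal F\supset\cdots$ has quotients that are coherent sheaves on the $Y_a$. Apply (U1) and (U2).

(b) For a closed subscheme $V\subset X$, the map $f^{-1}(V)\to V$ is finite and surjective and satisfies the hypothesis by (U1). By Noetherian induction we may therefore assume that $L|_V$ satisfies $U_q(\varepsilon)$ for every closed subscheme $V\ne X$. If $X$ is not integral, its reduced components are such subschemes and (a) applies. Let $X$ be integral. Some reduced irreducible component of $Y$ surjects onto $X$, and we replace $Y$ by it.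

The map $\mathcal F\to f_*f^*\mathcal F$ points the wrong way: it would bring in $H^{i-1}$ of its cokernel, which is not controlled for $i=q+1$. We use instead a map into $\mathcal F$. The sheaf $\mathcal G=\mathcal Hom(f_*\mathcal O_Y,\mathcal F)$ is a coherent $f_*\mathcal O_Y$-module, so $\mathcal G=f_*\mathcal G'$ with $\mathcal G'$ coherent on $Y$, as $f$ is finite. Evaluation at $1$ is a map $\mathcal G\to\mathcal F$, with kernel $\mathcal N$, image $\mathcal I$ and cokernel $\mathcal C$. At the generic point $\eta$ of $X$ it is the map $\operatorname{Hom}_{\mathbb C(X)}(\mathbb C(Y),\mathcal F_\eta)\to\mathcal F_\eta$, which is surjective. So the annihilator of $\mathcal C$ is non-zero, and $\mathcal C$ is a sheaf on a closed subscheme $V\ne X$.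

We argue by descending induction on $i>q$, for all $\mathcal F$ at once. Let $m\gg0$, $0\le k\le\varepsilon m$ and $M=mL-kA$. By the projection formula and the hypothesis, $H^i(X,\mathcal G(M))=H^i(Y,\mathcal G'(f^*M))=0$, and $H^{i+1}(\mathcal N(M))=0$ by induction on $i$. Hence $H^i(\mathcal I(M))=0$. Also $H^i(\mathcal C(M))=0$ by the Noetherian induction. Therefore $H^i(\mathcal F(M))=0$.
\end{proof}

\section{Differential operators with bounded poles}\label{sec:poles}

Let $X$ be a variety with function field $\mathbb C(X)$, regarded also as a constant sheaf. A derivation is not $\mathcal O_X$-linear, but it still acts on cohomology. The cohomology of an $\mathcal O_X$-module is that of the underlying sheaf of abelian groups, so every $\mathbb C$-linear map $\varphi:\mathcal F\to\mathcal G$ of sheaves induces maps $H^i(\varphi)$. Concretely, for $\mathcal F,\mathcal G$ coherent, apply $\varphi$ to each component of a \v Cech cochain for a finite affine open cover. This shows that $H^i(\varphi)$ is $\mathbb C$-linear, depends linearly on $\varphi$, and is compatible with composition.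

A projective variety need not carry a regular vector field, and a vector field need not lift to a given line bundle. We therefore work with derivations $\partial$ of $\mathbb C(X)$ and realize line bundles as subsheaves of $\mathbb C(X)$, locally of the form $u^{-m}w^{-k}\mathcal O_X$. The point is the formula
\begin{equation}\label{eq:log}
\partial(u^{-m}w^{-k}r)=u^{-m}w^{-k}\Big(\partial r-mr\,\frac{\partial u}u-kr\,\frac{\partial w}w\Big),
\end{equation}
in which $m$ and $k$ enter the bracket only as coefficients. The poles created by $\partial$ are bounded independently of $m$ and $k$.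

\begin{lemma}\label{lem:poles}
Let $X$ be a projective variety, $A$ an ample and $L$ any line bundle, $e\ne0$ a rational section of $L$, $\partial_1,\dots,\partial_r$ $\mathbb C$-derivations of $\mathbb C(X)$, and $z_1,\dots,z_s\in\mathbb C(X)$. Let $x\in X$ be a point, not necessarily closed, such that $e$ generates $L_x$, $\partial_i\mathcal O_{X,x}\subset\mathcal O_{X,x}$ and $z_l\in\mathcal O_{X,x}$ for all $i,l$. Then there are $N\ge1$ and $\Delta\in H^0(X,NA)$ not vanishing at $x$ such that the subsheaves
\[
\mathcal L_{m,k}=\{f\in\mathbb C(X): fe^m\Delta^k\text{ is a regular section of }mL+kNA\}\cong mL+kNA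
\]
satisfy, for all $m,k\in\mathbb Z$,
\[
\mathcal L_{m,k}\subset\mathcal L_{m,k+1},\qquad z_l\,\mathcal L_{m,k}\subset\mathcal L_{m,k+1},\qquad\partial_i\,\mathcal L_{m,k}\subset\mathcal L_{m,k+1}.
\]
Under the isomorphisms $f\mapsto fe^m\Delta^k$, the first inclusion is multiplication by $\Delta$.
\end{lemma}

The generic point of $X$ always satisfies the conditions on $x$.

\begin{proof}
We first define the ideal of common denominators. Let $\operatorname{Spec}R\subset X$ be an affine open set on which $L$ has a generator $e'$, and write $e=ue'$ with $u\in\mathbb C(X)^\times$. Let $J(R)$ be the set of $h\in R$ with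
\[
h\,\partial_iR\subset R,\qquad h\,\partial_iu/u\in R,\qquad hz_l\in R\qquad\text{for all }i,l .
\]
Replacing $u$ by $uv$ with $v\in R^\times$ adds $\partial_iv/v$ to $\partial_iu/u$, and $h\,\partial_iv/v\in R$ by the first condition; so $J(R)$ does not depend on $e'$. If $R=\mathbb C[r_1,\dots,r_\nu]$, the Leibniz rule shows that $J(R)$ is the intersection of the finitely many ideals $(R:\partial_ir_\lambda)$, $(R:\partial_iu/u)$, $(R:z_l)$, where $(R:y)=\{h\in R:hy\in R\}$. For a localization $R'=S^{-1}R$ we have $(R':y)=S^{-1}(R:y)$, because $(h/\sigma)y=\rho/\sigma'$ gives $\sigma'h\in(R:y)$. Moreover $h\,\partial_ir_\lambda\in R'$ for all $\lambda$ implies $h\,\partial_iR'\subset R'$ by the quotient rule. So the $J(R)$ glue to a coherent ideal sheaf $J$, whose stalk at $x$ is the intersection of the ideals $(\mathcal O_{X,x}:y)$ for the same elements $y$. By the assumptions on $x$, all these $y$ lie in $\mathcal O_{X,x}$, hence $J_x=\mathcal O_{X,x}$.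

For some $N_0\ge1$ the sheaf $J(N_0A)$ is globally generated, so it has a section $g$ that generates the stalk $J(N_0A)_x=(N_0A)_x$. Put $N=2N_0$ and $\Delta=g^2$. Locally $g=\gamma a'$ with $a'$ a generator of $N_0A$ and $\gamma\in J$, and $\mathcal L_{m,k}=u^{-m}w^{-k}\mathcal O_X$ with $w=\gamma^2$. The first two inclusions hold because $w$ and $wz_l=\gamma(\gamma z_l)$ are regular. For the third, by \eqref{eq:log} we need $w$ times the bracket to be regular for every local function $r$, and it equals
\[
\gamma\,(\gamma\,\partial_ir)-mr\gamma\,(\gamma\,\partial_iu/u)-2kr\,(\gamma\,\partial_i\gamma),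
\]
where each expression in parentheses is regular since $\gamma\in J$.
\end{proof}

The square is there for the last term. With $\Delta=g$ that term would be $kr\,\partial_i\gamma$, which need not be regular. We shall use without comment that $\mathcal L_{m,k}\mathcal L_{m',k'}\subset\mathcal L_{m+m',k+k'}$, corresponding to the tensor product of sections.

\section{Normal derivatives along a divisor}\label{sec:normal}

\begin{proposition}\label{prop:normal}
Let $X$ be a normal projective variety of dimension $n\ge2$, $A$ an ample line bundle, $q\ge0$, and $L$ a line bundle satisfying $U_{q+1}(\varepsilon)$ with respect to $A$. Let $Z\subset X$ be a prime divisor and $t\in[0,\varepsilon)$ rational. If $\hat h^{q+1}(Z,(L-tA)|_Z)>0$, then $\hat h^{q+1}(X,L-tA)>0$.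
\end{proposition}

The hypothesis $U_{q+1}$ is needed in order to lift classes from thickenings to $X$. For $X=\mathbb P^1\times\mathbb P^1$, $Z=\mathbb P^1\times\{0\}$, $L=\mathcal O(-1,0)$, $q=0$, $t=0$, one has $h^1(Z,mL)=h^1(X,mL)=m-1$, so the conclusion fails; here $H^2(\mathcal O(-m-k,-k))\ne0$ for $k\ge2$.

The plan is to take a Cartier divisor $T\supset Z$ and bound from below the cohomology of a line bundle $M$ on the thickenings $pT$, using the sequences $0\to\mathcal O_T(M-pT)\to\mathcal O_{(p+1)T}(M)\to\mathcal O_{pT}(M)\to0$. The difficulty is the connecting map $H^q(\mathcal O_{pT}(M))\to H^{q+1}(\mathcal O_T(M-pT))$. Nothing is assumed in degree $q$, and this map can absorb the contribution of a layer.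

\begin{example}\label{ex:elliptic}
Let $C$ be an elliptic curve with origin $o$, $T=C\times\{o\}\subset C\times C$, and $M=\mathcal O(\Gamma-\{o\}\times C)$ with $\Gamma$ the diagonal. Let $y$ be a local parameter at $o$ and $\lambda$ its pullback under the second projection, so $\mathcal O_{2T}=\mathcal O_C[\lambda]/(\lambda^2)$. Away from $o$ we have $M|_{2T}=\mathcal O_{2T}$, and near $o$ the sheaf $M|_{2T}$ is generated by $y/(y-\lambda)=1+\lambda/y$. The sequence for $p=1$ reads $0\to\mathcal O_C\to M|_{2T}\to\mathcal O_C\to0$. A lift of the section $1$ would be $1+\lambda f$ with $f$ regular on $C\setminus\{o\}$ and $f-1/y$ regular at $o$, and a function with a single simple pole does not exist on $C$. So $H^0(\mathcal O_C)\to H^1(\mathcal O_C)$ is bijective, and $H^1(\mathcal O_C)\to H^1(M|_{2T})$ is zero.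
\end{example}

The $p$-th normal derivative is an approximate left inverse to $\mathcal O_T(M-pT)\to\mathcal O_{(p+1)T}(M)$. It is exact only at the generic point of $Z$, and the error it makes in cohomology is $O(p\,m^{n-2})$, which for $p\le\delta m$ is a small fraction of $m^{n-1}$.

\begin{proof}[Proof of Proposition~\ref{prop:normal}]
\emph{A transversal derivation.} Let $\zeta$ be the generic point of $Z$. As $X$ is normal, its singular locus has codimension $\ge2$. So $\mathcal O=\mathcal O_{X,\zeta}$ is a discrete valuation ring, with valuation $v$, maximal ideal $\mathfrak m=(\pi)$ and residue field $\mathbb C(Z)$, and the module of K\"ahler differentials $\Omega_{\mathcal O/\mathbb C}$ is free of rank $n$. In the conormal sequence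
\[
\mathfrak m/\mathfrak m^2\xrightarrow{\ d\ }\Omega_{\mathcal O/\mathbb C}\otimes\mathbb C(Z)\to\Omega_{\mathbb C(Z)/\mathbb C}\to0
\]
the dimensions over $\mathbb C(Z)$ are $1$, $n$ and $n-1$, the last being the transcendence degree since the characteristic is $0$. Hence $d\pi\ne0$ in the middle term, and by Nakayama's lemma $d\pi$ is part of a basis of $\Omega_{\mathcal O/\mathbb C}$. The dual basis vector is a derivation $\partial:\mathcal O\to\mathcal O$ with $\partial\pi=1$, and it extends to $\mathbb C(X)$ by the quotient rule. From $\partial(\pi^ja)=j\pi^{j-1}a+\pi^j\partial a$ we get $\partial(\mathfrak m^j)\subset\mathfrak m^{j-1}$ for $j\geq1$.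

Choose a rational section $e$ of $L$ generating $L_\zeta$, and apply Lemma~\ref{lem:poles} to $\partial$, $e$ and $x=\zeta$. Replacing $(A,t,\varepsilon)$ by $(NA,t/N,\varepsilon/N)$ preserves the hypotheses by (U3) and does not change $L-tA$, so we may assume $N=1$. Then $\mathcal L_{m,k}\cong mL+kA$, $\partial\mathcal L_{m,k}\subset\mathcal L_{m,k+1}$, and the stalk of $\mathcal L_{m,k}$ at $\zeta$ is $\mathcal O$, because $e$ and $\Delta$ generate there. Write $t=a/b$. By \eqref{eq:positive} on $Z$ there are $\eta>0$ and infinitely many $j$ such that, with $m=bj$ and $k=aj=tm$,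
\begin{equation}\label{eq:onZ}
h^{q+1}(Z,mL-kA)\ge\eta\,m^{n-1}.
\end{equation}

\medskip\noindent\emph{The divisor $T$.} We do not thicken $Z$ itself. It need not be Cartier, and we want the ideal of the thickening to be a negative multiple of $A$, so that $U_{q+1}(\varepsilon)$ applies to it. For some $c\ge1$ the sheaf $I_Z(cA)$ is globally generated. Its sections, divided by $\Delta^c$, generate the stalk $\mathfrak m$ of $I_Z$ at $\zeta$, so they do not all lie in $\mathfrak m^2$. Thus there is $\tau\in H^0(X,I_Z(cA))$ such that $\phi=\tau/\Delta^c\in\mathcal L_{0,c}(X)$ has $v(\phi)=1$. The effective Cartier divisor $T=\operatorname{div}(\tau)$ contains $Z$ as a closed subscheme. We have $\partial\phi\in\mathcal L_{0,c+1}(X)$, and $v(\partial\phi)=0$: if $\phi=\phi_0\pi$ with $\phi_0\in\mathcal O^\times$, then $\partial\phi=\phi_0+\pi\,\partial\phi_0$. Let $s\in H^0(Z,(c+1)A)$ be the restriction of the section $(\partial\phi)\Delta^{c+1}$. It is non-zero, and $S=\operatorname{div}(s)\subset Z$ is an effective Cartier divisor on $Z$, of dimension $\le n-2$.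

For $p\ge0$ put $N_p=mL-(k+pc)A$ and
\[
Q_p=\mathcal O_{pT}(mL-kA)=\mathcal L_{m,-k}\big/\phi^p\mathcal L_{m,-k-pc},
\]
so $Q_0=0$. There are exact sequences
\begin{gather}
0\to\mathcal O_T(N_p)\xrightarrow{\ \tau^p\ }Q_{p+1}\to Q_p\to0,\label{eq:layers}\\
0\to\mathcal O_X(N_p)\xrightarrow{\ \tau^p\ }\mathcal O_X(mL-kA)\to Q_p\to0.\label{eq:lift}
\end{gather}

\medskip\noindent\emph{The maps $\Theta_p$.} Let $U\subset X$ be an open set meeting $Z$, so $\zeta\in U$ and $\mathcal L_{m,k'}(U)\subset\mathcal O$. Since $Z$ is integral, a section of a line bundle on $Z\cap U$ is determined by its germ at $\zeta$. Hence $f\in\mathcal L_{m,k'}(U)$ restricts to $0$ on $Z$ if and only if $f\in\mathfrak m$. Consider the $\mathbb C$-linear composite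
\[
\mathcal L_{m,-k}\xrightarrow{\ \partial^p\ }\mathcal L_{m,p-k}\to\mathcal O_Z(mL+(p-k)A).
\]
Sections of $\phi^{p+1}\mathcal L_{m,-k-(p+1)c}$ over $U$ lie in $\mathfrak m^{p+1}$, and $\partial^p\mathfrak m^{p+1}\subset\mathfrak m$. So the composite kills this subsheaf and induces $\Theta_p:Q_{p+1}\to\mathcal O_Z(mL+(p-k)A)$. Let $f\in\mathcal L_{m,-k-pc}(U)$. By the Leibniz rule, $\partial^p(\phi^pf)$ is the sum over all ways of assigning each of the $p$ derivatives to one of the $p+1$ factors. If some factor $\phi$ receives none, the term is $\phi$ times elements of $\mathcal O$ and lies in $\mathfrak m$. Otherwise each $\phi$ receives exactly one, which happens in $p!$ ways. Thus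
\[
\partial^p(\phi^pf)\equiv p!\,(\partial\phi)^pf\pmod{\mathfrak m},
\]
both sides being sections of $\mathcal L_{m,p-k}$. It follows that $\Theta_p\circ\tau^p$ is the $\mathcal O_X$-linear composite
\begin{equation}\label{eq:composite}
\mathcal O_T(N_p)\to\mathcal O_Z(N_p)\xrightarrow{\ p!\,s^p\ }\mathcal O_Z(mL+(p-k)A)
\end{equation}
of restriction to $Z$ and multiplication by $p!\,s^p$.

\medskip\noindent\emph{The rank of \eqref{eq:composite} on $H^{q+1}$.} Let $0<\delta\le1$ with $t+\delta c\le\varepsilon$, let $P=\lfloor\delta m\rfloor$ and $0\le p<P$. Then $k+Pc\le\varepsilon m$. Let $I_{Z/T}$ be the ideal of $Z$ in $T$. Applying $U_{q+1}(\varepsilon)$ to the three fixed sheaves $\mathcal O_X,\mathcal O_T,I_{Z/T}$, we get for $m\gg0$, simultaneously for all $p<P$,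
\begin{equation}\label{eq:vanish}
H^{q+2}(X,N_P)=H^{q+2}(T,N_p)=H^{q+2}(T,I_{Z/T}(N_p))=0 .
\end{equation}
By the last vanishing, the first map of \eqref{eq:composite} is surjective on $H^{q+1}$. As $p!\ne0$, the second map is injective with cokernel $\mathcal O_{pS}(mL+(p-k)A)$, so on $H^{q+1}$ its cokernel embeds in $H^{q+1}(pS,mL+(p-k)A)$. The filtration of $\mathcal O_{pS}$ by the powers of the ideal of $S$ has quotients $\mathcal O_S(-l(c+1)A)$ for $0\le l<p$. Since $p\le m$, we have $|p-k-l(c+1)|\le(c+2+t)m$, and Lemma~\ref{lem:growth}(a) on $S$ gives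
\[
h^{q+1}(pS,mL+(p-k)A)\le\sum_{l<p}h^{q+1}\big(S,mL+(p-k-l(c+1))A\big)\le C\,p\,m^{n-2}.
\]
By \eqref{eq:onZ} and $p$ applications of Lemma~\ref{lem:growth}(b) on $Z$, with $B=A$,
\[
h^{q+1}(Z,mL+(p-k)A)\ge\eta\,m^{n-1}-C\,p\,m^{n-2}.
\]
The constant $C$ depends only on $Z,S,L,A,c,t$. We now fix $\delta$ so that in addition $2C\delta\le\eta/2$. Then the map induced by \eqref{eq:composite} on $H^{q+1}$ has rank at least $\eta m^{n-1}-2C\delta m^{n-1}\ge\frac\eta2m^{n-1}$ for every $p<P$.

\medskip\noindent\emph{Adding the layers.} That map factors as $H^{q+1}(\Theta_p)\circ H^{q+1}(\tau^p)$, so the image of $H^{q+1}(T,N_p)\to H^{q+1}(Q_{p+1})$ has dimension at least $\frac\eta2m^{n-1}$. By \eqref{eq:layers} and the middle vanishing in \eqref{eq:vanish}, the map $H^{q+1}(Q_{p+1})\to H^{q+1}(Q_p)$ is surjective with this image as kernel. Summing over $p<P$ gives $h^{q+1}(Q_P)\ge P\frac\eta2m^{n-1}$. By \eqref{eq:lift} and the first vanishing in \eqref{eq:vanish}, $H^{q+1}(X,mL-kA)$ surjects onto $H^{q+1}(Q_P)$. Therefore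
\[
h^{q+1}(X,j(bL-aA))\ge\lfloor\delta bj\rfloor\,\tfrac\eta2\,(bj)^{n-1}
\]
for infinitely many $j$, and \eqref{eq:positive} gives $\hat h^{q+1}(X,L-tA)>0$.
\end{proof}

\section{The Weyl algebra and growth from one class}\label{sec:weyl}

Proposition~\ref{prop:normal} turns large cohomology on a divisor into large cohomology on $X$. It remains to exclude cohomology on $X$ that is small but non-zero, knowing that $L$ satisfies $U_q$ on divisors. Section~\ref{sec:example} showed that multiplication by sections of $jA$ does not suffice to amplify a single class, and that derivatives compensate. The general form of this compensation is an inequality of Bernstein type.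

The \emph{Weyl algebra} $D_n$ is the $\mathbb C$-algebra generated by $z_1,\dots,z_n,\partial_1,\dots,\partial_n$ with the relations $[z_i,z_j]=[\partial_i,\partial_j]=0$ and $[\partial_i,z_j]=\delta_{ij}$. The monomials $z^\alpha\partial^\beta$, $\alpha,\beta\in\mathbb Z_{\ge0}^n$, form a basis. Let $F_p\subset D_n$ be the span of those with $|\alpha|+|\beta|\le p$. Moving a $\partial_i$ past a $z_i$ produces only a term of lower degree, so $F_pF_r\subset F_{p+r}$, and
\[
\dim F_p=\binom{2n+p}{2n}\ge\frac{p^{2n}}{(2n)!}.
\]
With $e_i$ the standard basis vectors, the relations give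
\[
[\partial_i,z^\alpha\partial^\beta]=\alpha_i\,z^{\alpha-e_i}\partial^\beta,\qquad[z_i,z^\alpha\partial^\beta]=-\beta_i\,z^\alpha\partial^{\beta-e_i}.
\]
So, on the basis of monomials, $[\partial_i,\cdot]$ and $-[z_i,\cdot]$ are the formal partial derivatives with respect to $z_i$ and $\partial_i$. A polynomial over $\mathbb C$ all of whose partial derivatives vanish is constant. Hence:
\begin{equation}\label{eq:bracket}
\text{if $a\in F_p$ is not a scalar, then $0\ne[a,y]\in F_{p-1}$ for some $y\in\{z_i,\partial_i\}$.}
\end{equation}

Our spaces carry an action of $D_n$ only for finitely many steps, so we need the inequality for truncated modules.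

\begin{proposition}\label{prop:bernstein}
Let $p_0\ge0$ and let $0\ne W_0\subset W_1\subset\dots\subset W_{2p_0}$ be finite-dimensional complex vector spaces. Suppose given bilinear maps $W_j\times F_p\to W_{j+p}$, $(w,a)\mapsto w\cdot a$, for $j,p\ge0$ with $j+p\le2p_0$, such that
\begin{itemize}
\item[(i)] $w\cdot a\in W_{2p_0}$ does not depend on the pair $(j,p)$ with $w\in W_j$, $a\in F_p$;
\item[(ii)] $w\cdot1=w$;
\item[(iii)] $(w\cdot a)\cdot a'=w\cdot(aa')$ for $w\in W_j$, $a\in F_p$, $a'\in F_{p'}$, $j+p+p'\le2p_0$.
\end{itemize}
Then $\dim W_{2p_0}\ge p_0^n/\sqrt{(2n)!}$.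
\end{proposition}

\begin{proof}
We claim that $W_p\cdot a\ne0$ whenever $0\le p\le p_0$ and $0\ne a\in F_p$, and argue by induction on $p$. If $a$ is a non-zero scalar, which is the only case for $p=0$, then $W_p\cdot a=W_p\supset W_0\neq0$ by (ii). Otherwise $p\ge1$; take $y$ as in \eqref{eq:bracket}. Suppose $W_p\cdot a=0$ and let $w\in W_{p-1}$. Both $w$ and $w\cdot y$ lie in $W_p$, so $w\cdot a=0$ by (i), and $(w\cdot y)\cdot a=0$. Since $(p-1)+p+1=2p\le2p_0$, property (iii) gives
\[
w\cdot(ay-ya)=(w\cdot a)\cdot y-(w\cdot y)\cdot a=0,
\]
computed with $ay-ya\in F_{p+1}$. By (i) the same holds with $[a,y]$ taken in $F_{p-1}$. Thus $W_{p-1}\cdot[a,y]=0$ with $0\ne[a,y]\in F_{p-1}$, contradicting the induction hypothesis.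

The claim says that the linear map $F_{p_0}\to\operatorname{Hom}(W_{p_0},W_{2p_0})$ is injective. Therefore $(\dim W_{2p_0})^2\ge\dim W_{p_0}\cdot\dim W_{2p_0}\ge\dim F_{p_0}\ge p_0^{2n}/(2n)!$.
\end{proof}

Characteristic $0$ enters through \eqref{eq:bracket}. Over a field $\kappa$ of characteristic $\ell>0$, the derivation $d/dz$ preserves the ideal $(z^\ell)$, and the dual space of $\kappa[z]/(z^\ell)$ is a right module over the Weyl algebra of dimension $\ell$; taking all $W_j$ equal to it gives a chain that does not grow.

\begin{proposition}\label{prop:oneclass}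
Let $X$ be a projective variety of dimension $n\ge1$, $A$ an ample and $L$ any line bundle, $q\ge0$ and $\varepsilon_0>0$. Assume that $L|_Z$ satisfies $U_q$ with respect to $A|_Z$ for every prime divisor $Z\subset X$, and that $\hat h^{q+1}(X,L-tA)=0$ for all rational $t\in[0,\varepsilon_0)$. Then there are $N\ge1$ and $\varepsilon'>0$ such that $H^{q+1}(X,mL-kNA)=0$ for all $m\gg0$ and $0\le k\le\varepsilon'm$.
\end{proposition}

\begin{proof}
\emph{The action.} Let $z_1,\dots,z_n$ be a transcendence basis of $\mathbb C(X)$ over $\mathbb C$. The extension $\mathbb C(X)/\mathbb C(z_1,\dots,z_n)$ is finite and separable, so derivations of the subfield extend uniquely. Hence there are unique $\mathbb C$-derivations $\partial_i$ of $\mathbb C(X)$ with $\partial_iz_j=\delta_{ij}$, and a derivation killing all $z_j$ is zero. Applied to $[\partial_i,\partial_j]$, this shows that the $\partial_i$ commute. So $D_n$ acts on $\mathbb C(X)$, with $z_i$ acting by multiplication.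

Fix a rational section $e\ne0$ of $L$ and apply Lemma~\ref{lem:poles} to $e$, the $\partial_i$, the $z_i$ and the generic point of $X$. This defines $N$. The hypotheses hold for $(NA,\varepsilon_0/N)$ by (U3), so after renaming we may assume $N=1$. An element $a\in F_p$ maps $\mathcal L_{m,k}$ to $\mathcal L_{m,k+p}$, since a monomial of degree $p'\le p$ maps it to $\mathcal L_{m,k+p'}\subset\mathcal L_{m,k+p}$. For fixed $m$ put $M_k=H^{q+1}(X,mL-kA)=H^{q+1}(X,\mathcal L_{m,-k})$, and let $\rho^p_k(a):M_{k+p}\to M_k$ be the map induced by $a\in F_p$. It is linear in $a$, $\rho^0_k(1)$ is the identity, $\rho_k^1(1)$ is multiplication by $\Delta$, and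
\begin{equation}\label{eq:rho}
\rho^p_k(a)\,\rho^{p'}_{k+p}(a')=\rho^{p+p'}_k(aa'),
\end{equation}
because the sheaf maps are restrictions of one action on $\mathbb C(X)$.

\medskip\noindent\emph{Surjectivity.} These maps lower $k$, whereas we want to deduce from $M_k\ne0$ that $M_{k'}$ is large for larger $k'$. We therefore transpose. To have a chain of subspaces as in Proposition~\ref{prop:bernstein}, multiplication by $\Delta$ must be surjective, and this is where the hypothesis on divisors is used. Let $Y=\operatorname{div}(\Delta)$. By Krull's principal ideal theorem its irreducible components are prime divisors, so $L|_Y$ satisfies $U_q$ by Lemma~\ref{lem:descent}(a). Thus there are $\varepsilon_1>0$ and $m_1$ with $H^{q+1}(Y,mL-kA)=0$ for $m\ge m_1$, $0\le k\le\varepsilon_1m$. The sequence $0\to mL-(k+1)A\to mL-kA\to\mathcal O_Y(mL-kA)\to0$ shows that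
\begin{equation}\label{eq:surj}
\Delta:M_{k+1}\to M_k\ \text{ is surjective for }m\ge m_1,\ 0\le k\le\varepsilon_1m .
\end{equation}

\medskip\noindent\emph{Growth.} Choose an integer $b\ge1$ with $1/b<\min(\varepsilon_0,\varepsilon_1)$. We prove the proposition with $\varepsilon'=1/2b$. Suppose that for infinitely many $m\ge m_1$ there is $k$ with $0\le k\le m/2b$ and $M_k\ne0$. For such $m,k$ let $\kappa=\lfloor m/b\rfloor$ and $p_0=\lfloor\kappa/4\rfloor$. The integer $2k$ is at most $m/b$, so $2k\le\kappa$ and $k+2p_0\le\kappa\le\varepsilon_1m$.

Let $W_j=M_{k+j}^*$ for $0\le j\le2p_0$, and for $w\in W_j$, $a\in F_p$ put $w\cdot a=w\circ\rho^p_{k+j}(a)\in W_{j+p}$. By \eqref{eq:surj}, the transpose $\iota:W_j\to W_{j+1}$ of $\Delta$ is injective, and we use it to regard $W_j$ as a subspace of $W_{j+1}$. Property (iii) is \eqref{eq:rho}. Writing $a=a\cdot1=1\cdot a$ with $a\in F_p$, $1\in F_1$, equation \eqref{eq:rho} gives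
\[
\rho^{p+1}_{k+j}(a)=\rho^p_{k+j}(a)\,\rho^1_{k+j+p}(1)=\rho^1_{k+j}(1)\,\rho^p_{k+j+1}(a).
\]
So $w\circ\rho^{p+1}_{k+j}(a)=\iota(w\cdot a)=(\iota w)\cdot a$: raising $p$ or $j$ by one does not change $w\cdot a$, which is (i). Property (ii) follows from (i) and $\rho^0(1)=\operatorname{id}$. By Proposition~\ref{prop:bernstein}, $\dim M_{k+2p_0}\ge p_0^n/\sqrt{(2n)!}$. By \eqref{eq:surj}, $M_\kappa$ surjects onto $M_{k+2p_0}$. For $\kappa\ge8$ we have $p_0\ge\kappa/4-1\ge\kappa/8$, so
\[
h^{q+1}(X,mL-\kappa A)\ge c_1\kappa^n,\qquad c_1=8^{-n}/\sqrt{(2n)!}.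
\]
Write $m=b\kappa+r$ with $0\le r<b$, so that $mL-\kappa A=\kappa(bL-A)+rL$. Lemma~\ref{lem:growth}(b), applied to the multiples of $bL-A$ and to the finitely many bundles $B=rL$, gives $h^{q+1}(X,\kappa(bL-A))\ge c_1\kappa^n-C(1+\kappa)^{n-1}$ with $C$ fixed. This holds for infinitely many $\kappa$. By \eqref{eq:positive}, $\hat h^{q+1}(X,L-\frac1bA)>0$, which contradicts the hypothesis since $1/b<\varepsilon_0$.
\end{proof}

The contradiction occurs at $t=1/b>0$ and not at $t=0$: the growth is obtained only after $k$ has advanced by a positive fraction of $m$. This is where the perturbation in the direction $-A$ is consumed.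

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We prove the statement for all $X,A,L$ by induction on $n$ and, for fixed $n$, by descending induction on $q$. If $q\ge n$, in particular if $n=0$, Grothendieck vanishing gives $U_q(\varepsilon)$ for every $\varepsilon$. Let $0\le q<n$, and assume the theorem for the pairs $(n-1,q)$ and $(n,q+1)$.

\medskip\noindent\emph{Reduction to normal $X$.} Let $\nu:\tilde X\to X$ be the normalization. It is finite and birational, so $\nu^*A$ is ample and there is an exact sequence $0\to\mathcal O_X\to\nu_*\mathcal O_{\tilde X}\to\mathcal Q\to0$ with $\dim\operatorname{Supp}\mathcal Q\le n-1$. For a line bundle $M$ on $X$, the projection formula and Lemma~\ref{lem:growth}(a) give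
\[
|h^i(\tilde X,j\nu^*M)-h^i(X,jM)|\le h^{i-1}(\mathcal Q(jM))+h^i(\mathcal Q(jM))=O(j^{n-1}),
\]
so $\hat h^i(\tilde X,\nu^*M)=\hat h^i(X,M)$. Taking $M=bL-aA$, we see that the hypothesis passes to $(\tilde X,\nu^*A,\nu^*L)$, and by Lemma~\ref{lem:descent}(b) the conclusion passes back to $X$. We may assume that $X$ is normal; this is needed only for Proposition~\ref{prop:normal}.

\medskip\noindent\emph{Degrees above $q+1$.} The hypothesis for $q$ implies the hypothesis for $q+1$. By the case $(n,q+1)$ and (U1), $L$ satisfies $U_{q+1}(\varepsilon)$ for some $0<\varepsilon\le\varepsilon_0$.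

\medskip\noindent\emph{Prime divisors.} Let $Z\subset X$ be a prime divisor. We claim that $L|_Z$ satisfies $U_q$. If $n=1$, then $Z$ is a point and has no higher cohomology. Let $n\ge2$ and let $t=a/b\in[0,\varepsilon)$. For $i>q+1$, the property $U_{q+1}(\varepsilon)$ with $\mathcal F=\mathcal O_Z$ gives $H^i(Z,j(bL-aA))=0$ for $j\gg0$, since $ja\le\varepsilon jb$; so $\hat h^i(Z,(L-tA)|_Z)=0$. For $i=q+1$ we have $\hat h^{q+1}(X,L-tA)=0$ because $t<\varepsilon_0$, and Proposition~\ref{prop:normal} gives $\hat h^{q+1}(Z,(L-tA)|_Z)=0$. Thus $(Z,A|_Z,L|_Z)$ satisfies the hypothesis of the theorem on the interval $[0,\varepsilon)$, and the case $(n-1,q)$ proves the claim.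

\medskip\noindent\emph{Degree $q+1$.} Proposition~\ref{prop:oneclass} now provides $N\ge1$ and $\varepsilon'>0$ with $H^{q+1}(X,mL-kNA)=0$ for $m\gg0$ and $0\le k\le\varepsilon'm$. By (U3), $L$ satisfies $U_{q+1}(\varepsilon/N)$ with respect to $NA$. With $\varepsilon''=\min(\varepsilon',\varepsilon/N)$ we obtain $H^i(X,mL-kNA)=0$ for all $i>q$, $m\gg0$, $0\le k\le\varepsilon''m$. By Lemma~\ref{lem:structure}, $L$ satisfies $U_q(\varepsilon''/2)$ with respect to $NA$, and by (U3) it satisfies $U_q$ with respect to $A$. This completes both inductions and proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:conj}. \qed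

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{http://ricerca.mat.uniroma3.it/users/lopez/D\%27Ambra.pdf}

\end{thebibliography}
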